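# Newman polynomials that stay large on the unit circle

## 1. Two trinomials on the unit circle

Let $S=\{z\in\mathbb C:|z|=1\}$, and compare $1+z+z^2$ with $1+z+z^3$ on $S$. The first vanishes at the two primitive cube roots of unity. For the second, write $z=e^{i\theta}$ and $c=\cos\theta$. The exponents $0,1,3$ have differences $1,2,3$, so
$$|1+z+z^3|^2=3+2\cos\theta+2\cos2\theta+2\cos3\theta=8c^3+4c^2-4c+1 .$$
The derivative of this cubic is $4(6c^2+2c-1)$, with zeros $c=(-1\pm\sqrt7)/6$. The local minimum is at $c=(\sqrt7-1)/6$. There $c^2=(1-2c)/6$ and $c^3=(5c-1)/18$, so the value is $(11-28c)/9=(47-14\sqrt7)/27\approx0.369$. At the ends $c=-1$ and $c=1$ the values are $1$ and $9$. Hence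
$$\min_{z\in S}|1+z+z^3|=\sqrt{(47-14\sqrt7)/27}\approx0.607 .$$
So moving one exponent lifts the minimum from $0$ to about $0.6$. How high can it be lifted if we may use $n$ terms and place the exponents as we like?

**Definition.** A *Newman polynomial of length $n$* is $\alpha(z)=z^{a_1}+\cdots+z^{a_n}$ with distinct nonnegative integers $a_1<\cdots<a_n$. Put
$$M(a_1,\dots,a_n)=\min_{z\in S}|z^{a_1}+\cdots+z^{a_n}|,\qquad \mu(n)=\max M(a_1,\dots,a_n),$$
the maximum being over all sets of $n$ distinct nonnegative integers. We also write $M(f)=\min_S|f|$.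

If one prefers to read "max" as "sup", nothing below changes: lower bounds come from exhibited polynomials. For instance $M(0,1,2)=0$ and $M(0,1,3)\approx0.607$, so $\mu(3)\ge0.607$. Clearly $\mu(1)=1$. Also $\mu(2)=0$, because $z^a(1+z^d)$ vanishes where $z^d=-1$. There is a ceiling: by Parseval $\frac1{2\pi}\int_0^{2\pi}|\alpha(e^{i\theta})|^2d\theta=n$, so $M(\alpha)\le\sqrt n$ and $\mu(n)\le\sqrt n$.

The paper "Newman Polynomials Not Vanishing On The Unit Circle" contains the following.

**Conjecture 1.** (i) $\lim_{n\to\infty}\mu(n)=\infty$. (ii) There exists $N$ such that $\mu(n)>1$ for all $n\ge N$.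

Of course (i) implies (ii). We prove that both are true, in two strengths.

**Theorem A.** Let $\kappa=\log(\sqrt5/2)/\log 9>0.05$. There are $c>0$ and $n_0$ with $\mu(n)\ge c\,n^{\kappa}$ for all $n\ge n_0$. Hence $\mu(n)\to\infty$, and $\mu(n)>1$ for all large $n$; both parts of Conjecture 1 are true.

**Theorem B.** There is an absolute constant $c>0$ such that $c\sqrt n\le\mu(n)\le\sqrt n$ for all $n\ge3$. (Also $\mu(1)=1$, $\mu(2)=0$.)

Theorem A is elementary and self-contained. Theorem B, which gives the exact order of growth, uses Bernstein's inequality and a partial coloring lemma of Lovett and Meka. Sections 2–4 prove Theorem A and the remaining sections prove Theorem B.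

## 2. Products with spread-out exponents

**Product rule.** If $f,g$ are Newman of lengths $k,l$ and $e>\deg f$, then $f(z)g(z^e)$ is Newman of length $kl$, and $M(f(z)g(z^e))\ge M(f)M(g)$.

Indeed the exponents are $a+ec$ with $0\le a<e$, and division by $e$ recovers $a$ and $c$, so they are distinct. If $z\in S$ then $z^e\in S$, so $|g(z^e)|\ge M(g)$.

Example: for $f=1+z+z^3$ and $e=4$ the product $f(z)f(z^4)$ has exponents $0,1,3,4,5,7,12,13,15$. The rule guarantees only $M\ge0.369$, which is worse than $M(f)$. With factors of minimum below $1$ the guarantee decays. To get growth we need one *seed* with $M>1$. Section 3 supplies one of length $9$, with $M>\sqrt5/2$. Then $\mu(9^k)\ge(\sqrt5/2)^k$, which is a positive power of the length, but only along powers of $9$. Reaching all lengths is the business of Section 4.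

## 3. A nine-term polynomial with $|p|^2>5/4$

**Lemma 1.** $p(z)=1+z+z^2+z^3+z^4+z^7+z^8+z^{10}+z^{12}$ satisfies $|p|^2>\frac54$ on $S$.

**Step 1: a product formula for $|p|^2$.** Let $r(d)$ be the number of pairs of exponents with difference $d>0$. The differences are

* from $0$: $1,2,3,4,7,8,10,12$;
* from $1$: $1,2,3,6,7,9,11$;
* from $2$: $1,2,5,6,8,10$;
* from $3$: $1,4,5,7,9$;
* from $4$: $3,4,6,8$;
* from $7$: $1,3,5$;
* from $8$: $2,4$;
* from $10$: $2$.

So $r(1),\dots,r(12)=5,5,4,4,3,3,3,3,2,2,1,1$ (total $36=\binom92$). The pattern is a sum of Dirichlet kernels. With $x=\theta/2$ and $D_m(\theta)=1+2\sum_{j\le m}\cos j\theta=\frac{\sin(2m+1)x}{\sin x}$,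
$$|p(e^{i\theta})|^2=9+2\sum_dr(d)\cos d\theta=4+D_2+D_4+D_8+D_{10}+D_{12}=4+\frac{\sin5x+\sin9x+\sin17x+\sin21x+\sin25x}{\sin x}.$$
The numerator is $\sum_{j=0}^6\sin(4j+1)x$ with the terms $\sin x$ and $\sin13x$ missing, and that sum equals $\frac{\sin13x\sin14x}{\sin2x}$. Hence
$$|p|^2=3+\frac{\sin13x}{\sin x}\cdot\frac{\sin14x-\sin2x}{\sin2x}.$$
Using $\sin14x-\sin2x=2\cos8x\sin6x$ and $\sin6x/\sin2x=1+2\cos4x$ we get
$$|p|^2=3+2h(x),\qquad h(x)=\frac{\sin13x\;\cos8x\;(1+2\cos4x)}{\sin x}.\tag{1}$$
Since $p$ has real coefficients, $\theta\in[0,\pi]$ suffices, and at $\theta=0$ we have $|p|^2=81$. So it is enough to show $h>-0.87$ on $(0,\pi/2]$, because $3-1.74=1.26>\frac54$.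

**Step 2: where $h$ is negative.** Measure $x$ in units of $\pi/624$, so that $\pi/2$ is $312$. In $(0,312)$ the factor $\sin13x$ vanishes at $48,96,144,192,240,288$, the factor $\cos8x$ at $39,117,195,273$, and the factor $1+2\cos4x$ at $104,208$. All these zeros are simple and distinct, so the sign of $h$ alternates. As $h>0$ on $(0,39)$, we have $h<0$ exactly on
$$(39,48),\ (96,104),\ (117,144),\ (192,195),\ (208,240),\ (273,288).$$

**Step 3: $h$ is not very negative there.** In each of these six intervals, of length $\ell$ with ends $x_0,x_1$, one end is a zero of $\sin13x$ (Lipschitz constant $13$). The other end is a zero of $\cos8x$ or of $1+2\cos4x$ (Lipschitz constant $8$ in both cases). So the product of these two factors is at most $104|x-x_0||x-x_1|\le26\ell^2$ in modulus. The remaining factor and $1/\sin x$ are bounded trivially, with $\sin x$ at least its value at the left end: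

| interval | $26\ell^2$ | bound for remaining factor$/\sin x$ | $\lvert h\rvert\le$ |
|---|---|---|---|
| $(\pi/16,\pi/13)$, $\ell=3\pi/208$ | $<0.0534$ | $(1+\sqrt2)/0.195$ (here $0\le\cos 4x\le\frac{\sqrt2}2$) | $0.67$ |
| $(2\pi/13,\pi/6)$, $\ell=\pi/78$ | $<0.043$ | $1/0.45$ | $0.1$ |
| $(3\pi/16,3\pi/13)$, $\ell=9\pi/208$ | $<0.481$ | $1/0.555$ (here $\cos4x\in[-1,0]$) | $0.868$ |
| $(4\pi/13,5\pi/16)$, $\ell=\pi/208$ | $<0.006$ | $1/0.8$ (here $\cos4x\in[-1,0]$) | $0.01$ |
| $(\pi/3,5\pi/13)$, $\ell=2\pi/39$ | $<0.675$ | $1/0.866$ | $0.78$ |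
| $(7\pi/16,6\pi/13)$, $\ell=5\pi/208$ | $<0.149$ | $3/0.98$ | $0.46$ |

When $\cos4x\in[-1,0]$ we used $|1+2\cos4x|\le1$. In rows 2 and 5 the remaining factor is $\cos8x$. So $h>-0.87$ everywhere, and $|p|^2>1.26$. $\square$

## 4. From powers of nine to every length

Put $\rho=\sqrt5/2$, so $M(p)\ge\rho$ and $\rho^2=\frac54$.

Suppose $9^k\le n<9^{k+1}$. The obvious plan is to take the $k$-fold product of length $9^k$ and add the missing $r=n-9^k$ terms. Adding them as single monomials can cost $1$ each, and $r$ may be as large as $8\cdot 9^k-1$ while the minimum is only guaranteed to be $\rho^k$. A better plan is to add shifted copies of earlier partial products. Let $\Pi_s$ be the product of the first $s$ factors. Then $|\Pi_s|\le\rho^{-(k-s)}|\Pi_k|$ *pointwise*, since the omitted factors all have modulus $\ge\rho$. So a copy of $\Pi_s$ costs only a fraction $\rho^{-(k-s)}$ of the main term. Writing $r$ in base $9$ with digits up to $8$, the total cost is bounded by a multiple of $|\Pi_k|$. But that multiple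 may be of size about $8\sum_{k'\ge1}\rho^{-k'}=8/(\rho-1)>67$, and we need it below $1$. The expensive copies are those of $\Pi_s$ with $s$ near $k$. The plan works if the remainder is so small that these are never used, that is, if the length of the main product is within a factor $1+9^{-k_0}$ of $n$ for a suitable constant $k_0$. Powers of $9$ alone are not dense enough on the logarithmic scale. A second seed, of length multiplicatively independent of $9$, makes them so.

**Step 1: a second seed.** By the product rule there is a Newman polynomial of length $9^7$ with minimum at least $\rho^7>2.18$. Adding one further monomial gives a Newman polynomial $q$ of length $\beta=9^7+1$ with $M(q)\ge1.18>\rho$. Since $\gcd(9,\beta)=1$ and $\beta>1$, no equation $\beta^u=9^v$ with $u\ge1$ holds, so $\vartheta=\log\beta/\log9$ is irrational.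

**Step 2: a product length just below $n$.** Fix $k_0$ with
$$\frac{(\beta-1)\rho^{-k_0}}{\rho-1}\le\frac12,$$
and $\eta\in(0,1)$ with $9^\eta-1\le9^{-k_0}$. As $\vartheta$ is irrational, the sequence $j\vartheta\bmod1$ is dense in the circle $\mathbb R/\mathbb Z$. Cut the circle into equal arcs of length at most $\eta/2$. Some $J$ has the property that the interior of each of them contains a $j\vartheta\bmod1$ with $0\le j\le J$. Every half-open arc of length $\eta$ contains the interior of one of these small arcs, so it contains such a point. Apply this to the arc $(\log_9n-\eta,\log_9n]$ modulo $1$: there are $0\le j\le J$ and an integer $i$ with $0\le\log_9n-i-j\vartheta<\eta$, that is,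
$$9^i\beta^j\le n<9^\eta\,9^i\beta^j,\qquad i\ge\log_9n-J\vartheta-1 .$$
For large $n$ this gives $i\ge k_0$.

**Step 3: the chain of partial products.** Let $s_0=i+j$, let $g_t=q$ for $t\le j$ and $g_t=p$ for $j<t\le s_0$. Choose $e_1<\dots<e_{s_0}$ increasing so fast that the product rule applies at each multiplication, and put $\Pi_s(z)=\prod_{t\le s}g_t(z^{e_t})$ for $0\le s\le s_0$. Then $\Pi_s$ is Newman of a length $N_s$ with $N_0=1$, $N_{s+1}/N_s\in\{9,\beta\}$ and $N_{s_0}=9^i\beta^j$. All factors have modulus at least $\rho$ on $S$, so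
$$|\Pi_s|\le\rho^{-(s_0-s)}|\Pi_{s_0}|\quad\text{on }S.\tag{2}$$

**Step 4: filling the remainder.** Let $r=n-N_{s_0}$. By Step 2, $0\le r<(9^\eta-1)N_{s_0}\le9^{-k_0}N_{s_0}$. Since $i\ge k_0$, the last $k_0$ factors are copies of $p$, so $9^{-k_0}N_{s_0}=N_{s_0-k_0}$. As $N_0\mid N_1\mid N_2\mid\cdots$, mixed radix expansion applies. (Example: in the system $1,2,6$ one writes $5=1\cdot1+2\cdot2$; each digit $d_s$ is less than $N_{s+1}/N_s$.) It gives
$$r=\sum_{s=0}^{s_0-k_0-1}d_sN_s,\qquad0\le d_s\le\beta-1 .$$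
Let
$$\alpha(z)=\Pi_{s_0}(z)+\sum_{s=0}^{s_0-k_0-1}\ \sum_{u=1}^{d_s}z^{m_{s,u}}\Pi_s(z),$$
with shifts $m_{s,u}$ chosen so that all blocks have disjoint exponent sets. Then $\alpha$ is Newman of length $N_{s_0}+r=n$.

**Step 5: the bound.** By (2), with $k=s_0-s\ge k_0+1$, on $S$
$$|\alpha|\ge|\Pi_{s_0}|\Bigl(1-(\beta-1)\sum_{k\ge k_0+1}\rho^{-k}\Bigr)=|\Pi_{s_0}|\Bigl(1-\frac{(\beta-1)\rho^{-k_0}}{\rho-1}\Bigr)\ge\tfrac12\rho^{s_0}\ge\tfrac12\rho^i .$$
As $i\ge\log_9n-J\vartheta-1$ with $J,\vartheta$ fixed, $\frac12\rho^i\ge c\,\rho^{\log_9n}=c\,n^{\log\rho/\log9}=c\,n^\kappa$. This proves Theorem A. $\square$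

## 5. Nonvanishing for every $n\ge3$

We turn to Theorem B. The upper bound and the values $\mu(1),\mu(2)$ were seen in Section 1. The lower bound will be proved for large $n$; for the remaining $n\ge3$ it is enough to know $\mu(n)>0$, since then $c$ can be decreased.

**Lemma 2.** $\mu(n)>0$ for all $n\ge3$.

*Proof.* Let $\alpha=1+z+\dots+z^{n-2}+z^N$ with $N=(n-2)(n+1)\ge n-1$, a Newman polynomial of length $n$. Suppose $\alpha(z)=0$ with $|z|=1$. Then $z\ne1$, and multiplying by $1-z$ gives $1-z^{n-1}=-z^N(1-z)$. So $|1-z^{n-1}|=|1-z|$, and two points of $S$ at equal distance from $1$ are equal or conjugate: $z^{n-1}=z$ or $z^{n-1}=z^{-1}$.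

If $z^{n-1}=z$, then $z^N=-1$. But $z^{n-2}=1$ and $(n-2)\mid N$ give $z^N=1$, a contradiction.

If $z^n=1$, then $1-z^{-1}=-z^N(1-z)$. The left side is $-z^{-1}(1-z)$, so $z^{N+1}=1$. Since $N+1=n^2-n-1\equiv-1\pmod n$, this says $z^{-1}=1$, a contradiction.

So $|\alpha|$ has a positive minimum on $S$. $\square$

## 6. Exponents $\pm k$: signs that move only the imaginary part

Multiplying by a power of $z$ does not change the modulus on $S$, so negative exponents are allowed. Let $T$ and $U$ be disjoint finite sets of positive integers, let $\varepsilon_k=\pm1$ for $k\in T$, and put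
$$\alpha_0(z)=\sum_{k\in T}z^{\varepsilon_kk}+\sum_{k\in U}(z^k+z^{-k}).$$
On $S$, $\alpha_0(e^{i\theta})=A(\theta)+iB(\theta)$ with
$$A=\sum_{k\in T}\cos k\theta+2\sum_{k\in U}\cos k\theta,\qquad B=\sum_{k\in T}\varepsilon_k\sin k\theta .$$
Example: for $T=\{1,3\}$, $U=\{2\}$ we get $A=\cos\theta+\cos3\theta+2\cos2\theta$ and $B=\varepsilon_1\sin\theta+\varepsilon_3\sin3\theta$. *The real part does not depend on the signs*, so we can first study $A$ and then choose the signs to make $B$ large where $A$ is small.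

The simplest try is $U=\emptyset$ and $T=\{1,3,\dots,2n-1\}$, so that $A=\frac{\sin2n\theta}{2\sin\theta}$ is $\pm n$ at $0$ and $\pi$. It fails for every choice of signs, and the reason guides us. Suppose $|\alpha_0|\ge c\sqrt n$ on $S$, with $c>0$ fixed and $n$ large. Put $\theta_0=n^{-2/5}$. On $[\theta_0,\pi-\theta_0]$ we have $|A|\le\frac1{2\sin\theta_0}\le\frac\pi4n^{2/5}$, so there $|B|\ge\frac c2\sqrt n$. As $B$ is real and continuous, it has constant sign on this interval, and
$$\Bigl|\int_{\theta_0}^{\pi-\theta_0}B\sin\theta\,d\theta\Bigr|\ge\tfrac c2\sqrt n\cdot2\cos\theta_0\ge\tfrac c2\sqrt n .$$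
But $\int_0^\pi B\sin\theta\,d\theta=\pm\frac\pi2$, and each of the two end pieces contributes at most $n\theta_0^2/2=\frac12n^{1/5}$. This is a contradiction for large $n$.

So when $A$ is small on a long interval, $B$ is forced to keep one sign there, and the low Fourier coefficients of $B$, which are at most $1$ in modulus, do not allow that. The way out is to put into $A$ a component of size about $\sqrt n$ everywhere except on *short, separated* intervals. On those intervals $B$ is asked to equal a large constant times $\pm\sqrt n$, with the signs *varying from one interval to the next* so that all Fourier coefficients of the requested function stay below $1$. Elsewhere nothing is asked of $B$. We need three kinds of tools: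

* a way to turn Fourier coefficients in $[-1,1]$ into signs $\pm1$ with a uniform error $O(\sqrt n)$ (Section 7);
* a cosine sum of size $\sqrt n$ that is small only on short intervals (Section 8);
* a choice of frequencies that produces it (Section 9).

## 7. Rounding coefficients in $[-1,1]$ to signs

Given a matrix $(a_{ij})$ with $|a_{ij}|\le1$ and $x\in[-1,1]^\nu$, we want $\varepsilon\in\{\pm1\}^\nu$ with all sums $\sum_ja_{ij}(\varepsilon_j-x_j)$ small. Rounding each $x_j$ to the nearest sign is bad: for the row of all ones and all $x_j=0.1$ the error is $0.9\nu$. Independent random signs with means $x_j$, Hoeffding's inequality and a union bound over $m$ rows give an error of order $\sqrt{\nu\log m}$. With $m$ proportional to $\nu$ this loses a factor $\sqrt{\log\nu}$, which we cannot afford. The following lemma, which we use as a black box, avoids the loss. It is from S. Lovett, R. Meka, *Constructive discrepancy minimization by walking on the edges*, SIAM J. Comput. 44 (2015).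

**Partial coloring lemma.** Let $v_1,\dots,v_m\in\mathbb R^\nu$, $x_0\in[-1,1]^\nu$, $c_j\ge0$ with $\sum_je^{-c_j^2/16}\le\nu/16$. Then for every small $\delta>0$ there is $x\in[-1,1]^\nu$ with $|\langle x-x_0,v_j\rangle|\le c_j\|v_j\|_2$ for all $j$ and $|x_i|\ge1-\delta$ for at least $\nu/2$ indices.

Let $\delta\to0$ along a sequence for which the set of these indices is constant and the $x$ converge. In the limit we may take $|x_i|=1$ for at least $\nu/2$ indices.

**Lemma 3.** There is an absolute $K\ge1$ such that for $1\le\nu\le m$, every real $m\times\nu$ matrix $(a_{ij})$ with $|a_{ij}|\le1$ and every $x\in[-1,1]^\nu$, there is $\varepsilon\in\{\pm1\}^\nu$ with $\max_i|\sum_ja_{ij}(\varepsilon_j-x_j)|\le K\sqrt{\nu\log(2m/\nu)}$.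

*Proof.* Apply the partial coloring lemma repeatedly, always to the coordinates that are not yet $\pm1$ and to the rows restricted to them. Let $\nu_i$ be the number of these coordinates at step $i=0,1,2,\dots$; then $\nu_{i+1}\le\nu_i/2$, so $\nu_i\le2^{-i}\nu$, and the process stops. At step $i$ use all thresholds equal to $4\sqrt{\log(16m/\nu_i)}$. Then $\sum_je^{-c_j^2/16}=m\cdot\nu_i/(16m)=\nu_i/16$, as required. The restricted rows have norm at most $\sqrt{\nu_i}$, so the error at step $i$ is at most $4\sqrt{\nu_i\log(16m/\nu_i)}$. The function $y\log(16m/y)$ increases on $(0,m]$, and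
$$\log(2^{i+4}m/\nu)=(i+3)\log2+\log(2m/\nu)\le(i+4)\log(2m/\nu),$$
so the error is at most $4\sqrt{2^{-i}\nu\log(2^{i+4}m/\nu)}\le4\sqrt{2^{-i}(4+i)}\,\sqrt{\nu\log(2m/\nu)}$. Summing over $i$ gives the claim with $K=4\sum_{i\ge0}\sqrt{2^{-i}(4+i)}$. $\square$

To control a trigonometric polynomial everywhere by finitely many rows we use Bernstein's inequality: a (real or complex) trigonometric polynomial $f$ of degree $\le d$ satisfies $\sup|f'|\le d\sup|f|$; and a polynomial $P(e^{i\phi})$ of degree $\le d$ is in particular such an $f$.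

**Lemma 4.** A real trigonometric polynomial $f$ of degree $\le d$ ($d\ge1$) satisfies $\sup|f|\le2\max_{0\le l<8d}|f(2\pi l/8d)|$.

*Proof.* Some grid point is within $\pi/(8d)$ of a maximum point of $|f|$. By Bernstein, $|f|$ there is at least $(1-\frac\pi8)\sup|f|>\frac12\sup|f|$. $\square$

The first application produces a set whose indicator imitates a linear taper.

**Lemma 5.** For every $W\ge1$ there is $\tau\subset\{1,\dots,W\}$ with $\sup_u\bigl|\sum_{j=1}^W\bigl(\mathbf 1_\tau(j)-(1-\tfrac j{W+1})\bigr)e^{iju}\bigr|\le4K\sqrt W$.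

*Proof.* Apply Lemma 3 with $\nu=W$, $x_j=2(1-\frac j{W+1})-1$, and the rows $(\cos ju)_j$, $(\sin ju)_j$ at the $8W$ grid points $u$ of Lemma 4 with $d=W$. So $m=16W$ and $\log(2m/\nu)=\log32$. Define $\tau$ by $\mathbf 1_\tau(j)=(1+\varepsilon_j)/2$; then $\mathbf 1_\tau(j)-(1-\frac j{W+1})=\frac12(\varepsilon_j-x_j)$. On the grid the real and imaginary parts are at most $\frac12K\sqrt{W\log32}$, so by Lemma 4 they are everywhere at most $K\sqrt{W\log32}<2K\sqrt W$. $\square$

## 8. Quartics are rarely small, and the Rudin–Shapiro pair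

**Lemma 6.** Let $G\ne0$ be a polynomial of degree $\le4$ and $0<\delta'<1/81$. Then $\{\zeta\in S:|G(\zeta)|\le\delta'\max_S|G|\}$ is covered by at most $4$ arcs of angular length $\le3\pi\delta'^{1/4}$.

*Proof.* Write $G=g\prod_{|\zeta_i|\le2}(\zeta-\zeta_i)\prod_{|\zeta_i|>2}(1-\zeta/\zeta_i)$ with $d_1$ and $d_2$ factors in the two products, $d_1+d_2\le4$. For $\zeta\in S$ we have $|\zeta-\zeta_i|\le3$ in the first product and $\frac12\le|1-\zeta/\zeta_i|\le\frac32$ in the second. So on $S$
$$|G|\ge|g|2^{-d_2}\prod_{|\zeta_i|\le2}|\zeta-\zeta_i|,\qquad|G|\le|g|3^{d_1}(3/2)^{d_2}.$$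
Hence on the set in question $\prod_{|\zeta_i|\le2}|\zeta-\zeta_i|\le\delta'3^{d_1+d_2}\le81\delta'<1$. So $d_1\ge1$. With $t:=3\delta'^{1/4}<1$ some $|\zeta-\zeta_i|\le t$, for otherwise the product would exceed $t^{d_1}\ge t^4=81\delta'$. It remains to look at $S\cap\{|\zeta-\zeta_i|\le t\}$. The condition has the form $\cos(\arg\zeta-\arg\zeta_i)\ge\text{const}$ (for $\zeta_i=0$ the set is empty since $t<1$), so the set is empty or an arc, or all of $S$. Its points are pairwise within $2t<2$, so it contains no antipodal points. Hence it is an arc of angle $\varphi<\pi$ (if not empty), and $2\sin(\varphi/2)\le2t$. As $\sin(\varphi/2)\ge\varphi/\pi$, we get $\varphi\le\pi t$. $\square$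

**Definition.** The *Rudin–Shapiro polynomials* are given by $P_0=Q_0=1$ and $P_{t+1}=P_t+z^{2^t}Q_t$, $Q_{t+1}=P_t-z^{2^t}Q_t$.

For example $P_1=1+z$, $Q_1=1-z$, $P_2=1+z+z^2-z^3$, $Q_2=1+z-z^2+z^3$. Put $R=2^t$, $P=P_t$, $Q=Q_t$. By induction they have $\pm1$ coefficients and degree $R-1$. The identity $|u+v|^2+|u-v|^2=2|u|^2+2|v|^2$ gives $|P|^2+|Q|^2=2R$ on $S$. In particular $|P|,|Q|\le\sqrt{2R}$ on $S$ and $|P(1)+Q(1)|\le2\sqrt R$.

The two facts fit together as follows. If $|p|^2+|q|^2=2R$, then $\mathrm{Re}(pe^{i\psi}+qe^{2i\psi})$ has mean square $R$ over a period and equals, up to a unimodular factor and $\frac12$, a polynomial of degree $\le 4$ in $e^{i\psi}$. So it is of size at least a small constant times $\sqrt R$ outside four short arcs. One of $P$, $Q$ alone would not do, since we have no lower bound for $|P|$ alone.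

## 9. The exponent set

**The parameters.** Put $\sigma=4\pi$ and $L=12(10K+1)$. Choose an integer $b\ge24$, and then $\delta\in(0,\frac1{162})$ with $\omega:=3\pi(2\delta)^{1/4}$, such that
$$4LK\sqrt{2b\log2b}\cdot\frac{96\sigma}b\le\frac18,\quad\frac{96\sigma}b\le1,\qquad4LK\sqrt{2b\log2b}\cdot24\,\omega\le\frac18,\quad24\,\omega\le1.\tag{3}$$
This is possible: the first two expressions tend to $0$ as $b\to\infty$, and with $b$ fixed the last two tend to $0$ as $\delta\to0$. Put $a=\lceil36/\delta\rceil$. All of these are absolute constants, and $n$ is taken sufficiently large in terms of them.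

Let $R=2^t$ be the largest power of $2$ with $Y:=2aR\le n/b$. Then
$$n/(2b)<Y\le n/b,\qquad R\ge n/(4ab),\qquad4\mid Y .$$
Put $W=\lceil n^{3/4}\rceil$, $\ell=n^{-3/5}$, $H=2Y$, $\lambda=L\sqrt n$, let $P,Q$ be the Rudin–Shapiro polynomials of degree $R-1$, and let $\tau$ be as in Lemma 5. Define
$$N_0=n-2|\tau|-H-P(1)-Q(1).$$
Since $H\le2n/b\le n/12$, $|\tau|\le W=o(n)$ and $|P(1)+Q(1)|\le2\sqrt R=o(n)$, we have $0.9n\le N_0\le1.1n$ for $n$ large.

**The frequencies.** We want the $\pm1$ coefficients of $P$ and $Q$ to occur in $A$, while a frequency can have coefficient $0$, $1$ or $2$ there. Coefficient $2$ on some frequencies and $0$ on others is "$1+r_k$" with $r_k=\pm1$. The "$1$" in it will be completed to a full block of even frequencies, hence to a Dirichlet-type kernel, which is small. Let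
$$\Omega=\{Y+2j,\ 2Y+2j:0\le j<R\},$$
and let $r_{Y+2j},r_{2Y+2j}\in\{\pm1\}$ be the $j$th coefficients of $P,Q$. As $2R\le Y$, the two halves of $\Omega$ are disjoint, and $\Omega$ is a set of $2R$ positive even integers $\le2H$. Put $U=\{k\in\Omega:r_k=1\}$; then $2|U|=2R+\sum_\Omega r_k=2R+P(1)+Q(1)$. Put
$$T_o=\{2i-1:1\le i\le N_0\}\cup\{2(N_0+j)-1:j\in\tau\},$$
$$T_e=(\{2i:1\le i\le H\}\setminus\Omega)\cup\{2(H+j):j\in\tau\}.$$
With $T=T_o\cup T_e$, let $\alpha_0$ be as in Section 6. Its exponents are distinct, and their number is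
$$(N_0+|\tau|)+(H-2R+|\tau|)+(2R+P(1)+Q(1))=n .$$
Multiplying $\alpha_0$ by a power of $z$ gives a Newman polynomial of length $n$ with the same modulus on $S$. We write $B=B_o+B_e$ for the parts over $T_o$ and $T_e$. All frequencies are $\le3n$. The coefficients of $\alpha_0$ are real, so it suffices to bound $|\alpha_0|$ below for $\theta\in[0,\pi]$.

The odd block is the long one. This makes $|A|$ large at both ends, $\theta=0$ and $\theta=\pi$. The extra sets indexed by $\tau$ are tapers. A block of frequencies with a sharp end gives a kernel of size about $1/\sin\theta$, which at $\theta\approx\ell$ is of order $n^{3/5}$, too big compared with $\sqrt n$. With the taper it becomes $n^{9/20}$, as we now check.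

## 10. The real part is the Rudin–Shapiro sum, up to $\delta\sqrt R$

**Step 1: splitting $A$.** On $\Omega$ we have $2\cdot\mathbf 1_U=1+r$, so $A=K_o+E_o+K_e+E_e+C$, where
$$C(\theta)=\sum_{k\in\Omega}r_k\cos k\theta=\mathrm{Re}\bigl(e^{iY\theta}P(e^{2i\theta})+e^{2iY\theta}Q(e^{2i\theta})\bigr),$$
$$K_o=\sum_{i\le N_0}\cos(2i-1)\theta+\sum_{j=1}^W\Bigl(1-\frac j{W+1}\Bigr)\cos(2(N_0+j)-1)\theta,$$
$$K_e=\sum_{i\le H}\cos2i\theta+\sum_{j=1}^W\Bigl(1-\frac j{W+1}\Bigr)\cos2(H+j)\theta,$$
and $E_o,E_e$ are the errors from replacing $1-\frac j{W+1}$ by $\mathbf 1_\tau(j)$. For instance $E_o=\mathrm{Re}\,e^{i(2N_0-1)\theta}\sum_j(\mathbf 1_\tau(j)-1+\frac j{W+1})e^{2ij\theta}$. By Lemma 5, $|E_o|,|E_e|\le4K\sqrt W$.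

**Step 2: the tapered kernels are small.** A taper is an average of sharp cut-offs: the index $N_0+j$ survives in $W+1-j$ of the cut-offs $m=N_0,\dots,N_0+W$. Since $\sum_{i\le m}\cos(2i-1)\theta=\frac{\sin2m\theta}{2\sin\theta}$ and $\sum_{i\le m}\cos2i\theta=-\frac12+\frac{\sin(2m+1)\theta}{2\sin\theta}$,
$$K_o=\frac1{W+1}\sum_{m=N_0}^{N_0+W}\frac{\sin2m\theta}{2\sin\theta},\qquad K_e=-\frac12+\frac1{W+1}\sum_{m=H}^{H+W}\frac{\sin(2m+1)\theta}{2\sin\theta}.$$
A geometric sum $\sum_me^{2im\theta}$ over consecutive $m$ has modulus at most $\frac2{|1-e^{2i\theta}|}=\frac1{|\sin\theta|}$. So $|K_o|+|K_e|\le\frac12+\frac1{(W+1)\sin^2\theta}$. On $[\ell/8,\pi-\ell/8]$ we have $\sin\theta\ge\frac2\pi\cdot\frac\ell8=\frac\ell{4\pi}$, and $\ell^{-2}W^{-1}\le n^{6/5-3/4}=n^{9/20}$. Hence there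
$$|A-C|\le\tfrac12+16\pi^2n^{9/20}+8K\sqrt W\le\tfrac\delta2\sqrt R\qquad(n\text{ large}),\tag{4}$$
because $R\ge n/(4ab)$ and $\sqrt W$ is of order $n^{3/8}$.

**Step 3: windows.** We freeze $P$ and $Q$ on intervals on which $Y\theta$ runs over one period. Let $w_i=[2\pi i/Y,2\pi(i+1)/Y]$, $0\le i<Y/2$. These windows tile $[0,\pi]$; those with $i<Y/4$ tile $[0,\pi/2]$ (recall $4\mid Y$); and $\pi-w_i=w_{Y/2-1-i}$. Call $w_i$ *relevant* if $w_i\subset[\ell/8,\pi-\ell/8]$. Windows have length $O(1/n)=o(\ell)$, so for $n$ large every window meeting $[\ell/4,\pi-\ell/4]$ is relevant. If $w_i$ is relevant, so is $\pi-w_i$.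

For a relevant window $w$ with left endpoint $\theta_w$ put $p_w=P(e^{2i\theta_w})$, $q_w=Q(e^{2i\theta_w})$ and $F_w(\psi)=\mathrm{Re}(p_we^{i\psi}+q_we^{2i\psi})$. By Bernstein, $P(e^{2i\theta})$ and $Q(e^{2i\theta})$ have $\theta$-derivative at most $2R\sqrt{2R}$. So on $w$
$$|C(\theta)-F_w(Y\theta)|\le2\cdot\frac{2\pi}Y\cdot2R\sqrt{2R}=\frac{4\pi\sqrt2}a\sqrt R\le\tfrac\delta2\sqrt R,$$
since $Y=2aR$, $a\ge36/\delta$ and $4\pi\sqrt2<18$. Together with (4), $|A(\theta)-F_w(Y\theta)|\le\delta\sqrt R$ on $w$. Let $\mathfrak B_w=\{\theta\in w:|F_w(Y\theta)|<2\delta\sqrt R\}$ be the *bad set* of $w$. Then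
$$|A(\theta)|\ge\delta\sqrt R\qquad(\theta\in w\setminus\mathfrak B_w).\tag{5}$$

**Step 4: the bad set of a window is short.** We have $F_w(\psi)=\frac12e^{-2i\psi}G(e^{i\psi})$ with $G(\zeta)=q_w\zeta^4+p_w\zeta^3+\overline{p_w}\zeta+\overline{q_w}$. The mean square of $F_w$ is $\frac12(|p_w|^2+|q_w|^2)=R$, so $\max|F_w|\ge\sqrt R$. Therefore $|F_w(\psi)|<2\delta\sqrt R$ implies $|G(e^{i\psi})|\le2\delta\max_S|G|$. By Lemma 6 with $\delta'=2\delta<\frac1{81}$, the set of these $e^{i\psi}$ is covered by $4$ closed arcs of length $\le\omega$. As $\theta$ runs over $w$, $\psi=Y\theta$ runs over exactly one period, and each arc pulls back to at most two closed intervals (two if it passes through $1$). So $\mathfrak B_w$ is covered by at most $8$ closed intervals in $w$ of total length $\le4\omega/Y$.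

## 11. Padded bad intervals and their clusters

By (5) we may forget all $\theta$ outside the bad sets. On the bad sets we will ask $B$ to be near $\pm\lambda$. Since $B$ has degree of order $n$, it can follow a prescribed function only at scale $1/n$. So each bad interval is enlarged by $\sigma/n$ on both sides. The padding is harmless because a window has length $2\pi/Y\ge2\pi b/n$ with $b$ large.

For $i<Y/4$ with $w_i$ relevant, fold the two halves of $[0,\pi]$ together: let $\mathfrak B_i'=\mathfrak B_{w_i}\cup(\pi-\mathfrak B_{\pi-w_i})\subset w_i$. By Step 4 above, $\mathfrak B'_i$ is covered by at most $16$ nonempty closed intervals in $w_i$, of total length $\le8\omega/Y$. Replace each of them by its closed $\sigma/n$-neighborhood, and let $V$ be the union of all these padded intervals, over all such $i$.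

**Step 1: $V$ contains no window.** As $1/n\le1/(bY)$, we have $\sigma/n\le4\pi/(bY)<2\pi/Y$. So only padded intervals coming from $w_{i-1},w_i,w_{i+1}$ meet $w_i$, up to endpoints, and
$$|V\cap w_i|\le3\Bigl(\frac{8\omega}Y+\frac{32\sigma}n\Bigr)\le v:=\frac{24\omega+96\sigma/b}Y\le\frac2Y<\frac{2\pi}Y,\tag{6}$$
by (3). Hence $V$ contains no $w_i$, $i<Y/4$.

**Step 2: the components.** Let $I_0\supset[0,\ell]$ and $I_1,\dots,I_r$ be the connected components of $[0,\ell]\cup(V\cap[0,\pi/2])$. They are closed intervals.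

For $j\ge1$, $I_j\subset V$ contains no window. An interval meeting the interiors of three windows contains a window, so $I_j$ lies in the union of two adjacent windows, and $|I_j|\le2v$ by (6).

For $I_0$: if it reached beyond $\ell+4\pi/Y$, its part to the right of $\ell$, which lies in $V$, would contain a whole window. So $I_0\subset[0,\ell+4\pi/Y]\subset[0,2\ell]$ for $n$ large.

Each padded interval cut with $[0,\pi/2]$ is connected, so it lies in a single component, and each $I_j$ with $j\ge1$ contains at least one such piece. Therefore $r\le16\cdot Y/4=4Y$.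

## 12. A target function with Fourier coefficients at most $1$

**Step 1: choosing the signs of the clusters.** We want a function equal to $\pm\lambda$ on the clusters, with Fourier coefficients in $[-1,1]$ up to the frequency $2N_0$. The signs come from Lemma 3, used with $x=0$. Take the $N_0$ rows indexed by odd $k<2N_0$, with entries $\int_{I_j}\frac{\sin k\theta}{2v}d\theta$, which are at most $|I_j|/(2v)\le1$ in modulus. Add zero columns so that there are $4Y$ variables; this is allowed as $N_0\ge0.9bY\ge12Y$. Since $N_0/(2Y)\le1.1n/(2Y)\le1.1b\le2b$, we have $\log(2N_0/(4Y))\le\log2b$. So there are $\alpha_j=\pm1$ with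
$$\Bigl|\sum_{j=1}^r\alpha_j\int_{I_j}\sin k\theta\,d\theta\Bigr|\le2vK\sqrt{4Y\log2b}=4vK\sqrt{Y\log2b}\qquad(k\text{ odd},\ k<2N_0).\tag{7}$$

**Step 2: the target.** On $[0,\pi/2]$ define $g=\lambda$ on $I_0\setminus\{0\}$, $g=\alpha_j\lambda$ on $I_j$ for $1\le j\le r$, and $g=0$ elsewhere. Extend $g$ to $[0,\pi]$ by $g(\pi-\theta)=g(\theta)$, then by oddness, then $2\pi$-periodically. By these symmetries $g\sim\sum_{k\text{ odd}}\hat g_k\sin k\theta$ with $\hat g_k=\frac4\pi\int_0^{\pi/2}g\sin k\theta\,d\theta$. For odd $k<2N_0$ we use $|I_0|\le2\ell$, (7), the value of $v$, and $\sqrt n\le\sqrt{2bY}$, which gives $\lambda\sqrt Y/Y\le L\sqrt{2b}$. By (3),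
$$|\hat g_k|\le\tfrac4\pi\bigl(2\ell\lambda+4LK\sqrt{2b\log2b}\,(24\omega+96\sigma/b)\bigr)\le\tfrac8\pi Ln^{-1/10}+\tfrac4\pi\cdot\tfrac14\le1\qquad(n\text{ large}).$$
Compare the failed attempt of Section 6: the constant target $\lambda$ has $\hat g_1=\frac4\pi\lambda$, of order $\sqrt n$. Short clusters and balanced signs have brought this below $1$.

**Step 3: smoothing.** We recall the Fejér kernel of order $N$, $\frac1N\bigl(\frac{\sin(Nu/2)}{\sin(u/2)}\bigr)^2=\sum_{|k|<N}(1-\frac{|k|}N)e^{iku}$; for $N=2$ it is $1+\cos u$. Let $\Phi(u)=\frac1{2N_0}\bigl(\frac{\sin N_0u}{\sin(u/2)}\bigr)^2$ be the one of order $2N_0$, and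
$$\Gamma(\theta)=\frac1{2\pi}\int_{-\pi}^\pi g(\theta-u)\Phi(u)\,du=\sum_{k\text{ odd},\,k<2N_0}x_k\sin k\theta,\qquad x_k=\Bigl(1-\frac k{2N_0}\Bigr)\hat g_k\in[-1,1].$$
Then $\Gamma(\pi-\theta)=\Gamma(\theta)$, since all $k$ are odd. Also $\Phi\ge0$, $\frac1{2\pi}\int_{-\pi}^{\pi}\Phi=1$, and as $\sin(u/2)\ge u/\pi$ on $[0,\pi]$,
$$\frac1{2\pi}\int_{d<|u|\le\pi}\Phi\le\frac1\pi\int_d^\infty\frac{\pi^2}{2N_0u^2}\,du=\frac\pi{2N_0d}.\tag{8}$$

**Step 4: $\Gamma$ is large at bad points.** Let $\theta\in[\ell/2,\pi/2]$ lie in some $\mathfrak B_i'$. By the padding, $[\theta-\frac\sigma n,\theta+\frac\sigma n]\subset V$, so its intersection with $[0,\pi/2]$, being connected, lies in a single component $I_j$; and it avoids $0$ for $n$ large. If $\theta'\in(\pi/2,\theta+\sigma/n]$, then $\pi-\theta'\in[\theta-\sigma/n,\pi/2]$ because $\pi-\theta\ge\theta$, and $g(\theta')=g(\pi-\theta')$. Hence $g=s\lambda$ on all of $[\theta-\sigma/n,\theta+\sigma/n]$ for one sign $s$. By (8) with $d=\sigma/n$, the kernel has mass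 at most $\frac{\pi n}{2N_0\sigma}\le\frac\pi\sigma=\frac14$ outside $|u|\le d$. As $|g|\le\lambda$,
$$s\,\Gamma(\theta)\ge\lambda\bigl(1-2\cdot\tfrac14\bigr)=\tfrac\lambda2.\tag{9}$$

**Step 5: $\Gamma$ is large near $0$.** Let $\frac1{3n}\le\theta\le\frac\ell2$. For $|u|\le\ell/2$ the point $\theta-u$ lies in $[-\ell,\ell]$, so $g(\theta-u)=\lambda\,\mathrm{sgn}(\theta-u)$ for almost every $u$. By evenness of $\Phi$, $\int_{-\ell/2}^{\ell/2}\mathrm{sgn}(\theta-u)\Phi(u)du=\int_{-\theta}^\theta\Phi$. So (8) with $d=\ell/2$ gives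
$$\Gamma(\theta)\ge\lambda\Bigl(\frac1{2\pi}\int_{-\theta}^\theta\Phi-\frac\pi{N_0\ell}\Bigr).$$
For $|u|\le\frac1{3n}$ we have $N_0|u|\le0.37$, so $|\sin N_0u|\ge0.95N_0|u|$, while $|\sin(u/2)|\le|u|/2$. Hence $\Phi(u)\ge\frac1{2N_0}(0.95\cdot2N_0)^2\ge1.8N_0$. Therefore $\frac1{2\pi}\int_{-\theta}^\theta\Phi\ge\frac1{2\pi}\cdot\frac2{3n}\cdot1.8\cdot0.9n>0.1$. As $N_0\ell\to\infty$,
$$\Gamma(\theta)\ge\tfrac\lambda{12}\qquad(\tfrac1{3n}\le\theta\le\tfrac\ell2,\ n\text{ large}).\tag{10}$$

**Step 6: rounding $\Gamma$ to signs.** Set $x_k=0$ for the remaining $k\in T_o$, that is, $k=2(N_0+j)-1$ with $j\in\tau$. Apply Lemma 3 to the rows $(\sin k\theta)_{k\in T_o}$ at the $16(N_0+W)$ grid points of Lemma 4 with $d=2(N_0+W)$. For $n$ large $16(N_0+W)\le32N_0\le32|T_o|$, and $|T_o|\le N_0+W\le1.5n$. So there are signs $\varepsilon_k$, $k\in T_o$, with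
$$|B_o-\Gamma|\le2K\sqrt{|T_o|\log64}\le5K\sqrt n\quad\text{everywhere}.$$
On $T_e$ take $x=0$ and $d=2(H+W)$. Here $16(H+W)\le32H\le64|T_e|$, because $|T_e|\ge H-2R\ge H/2$ (as $4R\le2Y=H$), and $|T_e|\le H+W\le n$. So there are signs with $|B_e|\le2K\sqrt{|T_e|\log128}\le5K\sqrt n$ everywhere. Hence
$$|B-\Gamma|\le10K\sqrt n\quad\text{everywhere}.\tag{11}$$

## 13. The lower bound on the whole circle

All signs are now fixed. Let $\theta\in[0,\pi]$; three cases cover everything.

**Case 1: $\theta$ or $\pi-\theta$ at most $\frac1{3n}$.** Here the real part is large because the cosines do not cancel. If $\theta\le\frac1{3n}$, all $k\theta\le1$ and $\cos k\theta\ge\frac12$. The coefficients of $A$ are nonnegative with sum $n$, so $A\ge\frac12n$. If $u=\pi-\theta\le\frac1{3n}$, then $\cos k\theta=(-1)^k\cos ku$, so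
$$A=-\sum_{T_o}\cos ku+\sum_{T_e}\cos ku+2\sum_U\cos ku,\qquad|A|\ge\tfrac12N_0-(n-N_0)\ge0.35n,$$
because $|T_o|\ge N_0$ and the other coefficients have sum $n-|T_o|\le n-N_0$.

**Case 2: $\theta$ or $\pi-\theta$ in $[\frac1{3n},\frac\ell2]$.** By (10), the symmetry $\Gamma(\pi-\theta)=\Gamma(\theta)$, and (11), $|B(\theta)|\ge\frac\lambda{12}-10K\sqrt n=(10K+1)\sqrt n-10K\sqrt n=\sqrt n$.

**Case 3: $\theta\in[\frac\ell2,\pi-\frac\ell2]$.** Let $\theta^*=\min(\theta,\pi-\theta)\in[\frac\ell2,\frac\pi2]$, and let $w_i$ ($i<Y/4$) be a window containing $\theta^*$. It meets $[\ell/4,\pi-\ell/4]$, so it is relevant.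

If $\theta^*\in\mathfrak B_i'$, then by (9), the symmetry of $\Gamma$, and (11), $|B(\theta)|\ge\frac\lambda2-10K\sqrt n\ge\sqrt n$.

If $\theta^*\notin\mathfrak B_i'$, then $\theta^*\notin\mathfrak B_{w_i}$ and $\pi-\theta^*\notin\mathfrak B_{\pi-w_i}$. As $\theta$ is $\theta^*$ or $\pi-\theta^*$, it lies in a relevant window ($w_i$ or $\pi-w_i$) outside its bad set, and (5) gives $|A(\theta)|\ge\delta\sqrt R\ge\delta\sqrt{n/(4ab)}$.

Thus on $S$, for all $n\ge n_0$,
$$|\alpha_0|\ge\min\Bigl\{\sqrt n,\ 0.35n,\ \delta\sqrt{n/(4ab)}\Bigr\}\ge c\sqrt n,$$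
with an absolute constant $c>0$, since $a,b,\delta$ are absolute. So $\mu(n)\ge c\sqrt n$ for $n\ge n_0$. For the finitely many $3\le n<n_0$ we have $\mu(n)>0$ by Lemma 2, so after decreasing $c$ the bound holds for all $n\ge3$. Together with $\mu(n)\le\sqrt n$ this proves Theorem B. $\blacksquare$
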